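\title{Simultaneous Rigid $E$-Unification with Two Rigid Equations Is Undecidable}

\begin{abstract}
Simultaneous rigid $E$-unification asks whether one substitution makes each of finitely many equational implications valid. The problem is decidable for one rigid equation and undecidable for three. We prove that it is undecidable, and in fact $\Sigma^0_1$-complete, for two rigid equations. This holds with two variables, a fixed signature consisting of one binary function symbol and constants, and two fixed ground left-hand sides. The proof encodes the computation table of a Turing machine. The two left-hand sides link consecutive rows of the table, and one of them also runs a tree automaton on a marked copy of the table. The terms that link the rows are not constrained by any automaton; they are controlled because each row carries its index modulo $3$.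
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite first-order signature with at least one constant. Terms are built from $\Sigma$ and a countable set of variables. A \emph{rigid equation} over $\Sigma$ is an expression
\[
E\vdash_\forall s\approx t ,
\]
where $s,t$ are terms and the \emph{left-hand side} $E$ is a finite set of equations $l\approx r$ between terms, which may contain variables. A substitution $\theta$ is a \emph{solution} of this rigid equation if $E\theta\models s\theta\approx t\theta$ in first-order logic with equality. The variables are rigid: $\theta$ instantiates them once, and the equations of $E\theta$ are not universally quantified. \emph{Simultaneous rigid $E$-unification} (SREU) is the following decision problem: given a finite signature $\Sigma$ and a finite system of rigid equations over $\Sigma$, decide whether a single substitution is a solution of all of them. The signature is part of the input and is arbitrary.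

For $E=\emptyset$ a rigid equation is an ordinary unification problem. In general it asks whether one instance of the hypotheses suffices to derive the conclusion, and a system asks whether the same instance suffices everywhere. For example, let $\Sigma$ consist of three constants $a,b,c$. The rigid equation $\{X\approx a\}\vdash_\forall b\approx a$ is solved by $X\mapsto b$ and by no other ground substitution, and $\{X\approx a\}\vdash_\forall c\approx a$ is solved only by $X\mapsto c$. Each equation is solvable and the system of both is not, although the universally quantified equation $\forall X\,(X\approx a)$ implies both conclusions.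

It is known that SREU is decidable for systems of one rigid equation \cite{GNPS} and undecidable already for systems of three. The case of exactly two rigid equations is posed as an open problem in \cite{Relation}. We answer it.

\begin{theorem}\label{thm:main}
There are a fixed finite signature $\Sigma$, consisting of one binary function symbol $\circ$ and constants, two fixed finite sets $E_1,E_2$ of ground equations, and a constant $q_0$ such that it is undecidable, given a ground term $t$, whether the system
\[
\mathcal S(t):\qquad E_1\vdash_\forall X\approx q_0\circ Y,\qquad E_2\vdash_\forall X\approx (t\circ Y)\circ(t\circ Y)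
\]
in the two variables $X,Y$ has a solution. The set of all $t$ for which $\mathcal S(t)$ is solvable is $\Sigma^0_1$-complete. Hence SREU with exactly two rigid equations is undecidable.
\end{theorem}

Recall that a set is $\Sigma^0_1$-complete if it is computably enumerable and every computably enumerable set many-one reduces to it. For $k,\ell\ge0$, with $\ell=\infty$ allowed, let $\mathrm{SREU}(k,\ell)$ denote SREU for systems of exactly $k$ rigid equations with at most $\ell$ variables. Theorem~\ref{thm:main} and two decidability results from the literature give the following classification.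

\begin{corollary}\label{cor:class}
If $k,\ell\ge2$, then $\mathrm{SREU}(k,\ell)$ is $\Sigma^0_1$-complete, even with a fixed signature, fixed ground left-hand sides and two variables. If $k\le1$ or $\ell\le1$, then $\mathrm{SREU}(k,\ell)$ is decidable.
\end{corollary}

The first statement is proved in full here; for the cases $k=1$ and $\ell=1$ we rely on \cite{GNPS} and \cite{DGNVV}.

A count of tasks suggests the opposite answer. To encode a computation one writes it as a list of rows and compares each row with the next one. This takes an auxiliary list whose entries are pairs of rows, one theory that reads such a pair as its first component, and another theory that reads it as its second component. It also takes a guarantee that the unknown terms are lists of the intended kind. Ground equations can give such a guarantee by acting as a tree automaton, but an automaton collapses the term it reads to a single constant, whereas the two reading theories must preserve the table. So three theories seem to be needed, and one may guess that two rigid equations are too weak. Section~\ref{sec:walks} shows, for rows that consist of a single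 letter, how the third theory is avoided.

Section~\ref{sec:flat} sets up the ground equational reasoning. Section~\ref{sec:tables} reformulates the halting problem as the existence of a table, and Section~\ref{sec:construction} defines $E_1,E_2$ and turns a table into a solution. The converse is the main part of the proof: Section~\ref{sec:inv} provides the invariants, and Section~\ref{sec:sound} extracts a table from an arbitrary solution. Section~\ref{sec:final} concludes.

\section{Ground equations and flat systems}\label{sec:flat}

\subsection*{Ground solutions}
A solvable system has a ground solution. Indeed, let $\theta$ be a solution, let $c$ be a constant, and let $\gamma$ map every variable to $c$. Fix a rigid equation $E\vdash_\forall s\approx t$ of the system and a structure in which $E\theta\gamma$ holds. Under the assignment that gives every variable the value of $c$, the equations $E\theta$ hold, hence so does $s\theta\approx t\theta$, which means that $s\theta\gamma\approx t\theta\gamma$ holds in the structure. Thus $\theta\gamma$ is a ground solution.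

A \emph{congruence} is an equivalence relation on ground terms that is compatible with all function symbols. The \emph{congruence closure} of a set $E$ of ground equations is the least congruence that contains all pairs $(l,r)$ with $l\approx r$ in $E$. We use two standard facts: for ground $E,s,t$ we have $E\models s\approx t$ if and only if $(s,t)$ lies in the congruence closure of $E$, and for finite $E$ this is decidable. In particular, every congruence that contains $E$ contains all ground consequences of $E$. All invariants below are proved in this way.

\subsection*{Lists}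
From now on a signature consists of the binary symbol $\circ$ and constants, and, apart from the statements of rigid equations, all terms are ground. A term that is not a constant is \emph{compound}. We associate to the right,
\[
s_1\circ s_2\circ\dots\circ s_r=s_1\circ(s_2\circ(\dots\circ s_r)),
\]
and for a nonempty word $c_1\cdots c_n$ of constants we put $\mathrm{row}(c_1\cdots c_n)=c_1\circ\dots\circ c_n$. The \emph{last leaf} $\lambda(t)$ is defined by $\lambda(c)=c$ for constants and $\lambda(s\circ t)=\lambda(t)$. The $k$-th letter of a word $r$ is $r[k]$. A term can be written as a list in several ways, and the following lemma compares them.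

\begin{lemma}\label{lem:lists}
Let $s_1\circ\dots\circ s_p=t_1\circ\dots\circ t_n$, where $t_n$ is a constant. Then $p\le n$, $s_k=t_k$ for $k<p$, and $s_p=t_p\circ\dots\circ t_n$. If $s_p$ is a constant too, then $p=n$.
\end{lemma}

\begin{proof}
Induction on $p$. For $p=1$ there is nothing to prove. For $p\ge2$ the term is compound, so $n\ge2$, $s_1=t_1$ and $s_2\circ\dots\circ s_p=t_2\circ\dots\circ t_n$. The last statement holds because $t_p\circ\dots\circ t_n$ is compound for $p<n$.
\end{proof}

\subsection*{Flat systems}
We orient ground equations as rules $l\to r$ and call $l$ the \emph{left side} and $r$ the \emph{right side}. A constant is \emph{irreducible} if it is not a left side. A finite set $R$ of rules is \emph{flat} if its left sides are pairwise distinct, each left side is a constant or has the form $c\circ c_1$ with irreducible constants $c,c_1$, and each right side is an irreducible constant. For a flat $R$ define the \emph{normal form} $\mathrm{nf}(t)$ by recursion on $t$. For a constant $c$, let $\mathrm{nf}(c)=r$ if $c\to r$ is a rule, and $\mathrm{nf}(c)=c$ otherwise. For a compound term let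
\begin{equation}\label{eq:nf}
\mathrm{nf}(s\circ t)=\begin{cases} r & \text{if } \mathrm{nf}(s)\circ\mathrm{nf}(t)\to r \text{ is a rule,}\\ \mathrm{nf}(s)\circ\mathrm{nf}(t) & \text{otherwise.}\end{cases}
\end{equation}
This is a deterministic tree automaton that runs from the leaves to the root and leaves a node in place when it has no transition. Constants have constant normal forms, and a compound term has a constant normal form only through the first case of \eqref{eq:nf}.

\begin{lemma}\label{lem:flat}
Let $R$ be flat and let $\approx$ be the congruence closure of the equations $l\approx r$ for the rules $l\to r$ of $R$.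
\begin{enumerate}
\item[(a)] $s\approx t$ if and only if $\mathrm{nf}(s)=\mathrm{nf}(t)$.
\item[(b)] If $\mathrm{nf}(t)=s_1\circ\dots\circ s_r$, then $t=t_1\circ\dots\circ t_r$ with $\mathrm{nf}(t_k)=s_k$ for all $k$.
\item[(c)] If $r\ge2$ and $\mathrm{nf}(t_{r-1})\circ\mathrm{nf}(t_r)$ is not a left side, then $\mathrm{nf}(t_1\circ\dots\circ t_r)=\mathrm{nf}(t_1)\circ\dots\circ\mathrm{nf}(t_r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $t$ gives $t\approx\mathrm{nf}(t)$, so equal normal forms imply $s\approx t$. Conversely, the relation $\mathrm{nf}(s)=\mathrm{nf}(t)$ is a congruence, because by \eqref{eq:nf} the term $\mathrm{nf}(s\circ t)$ depends only on $\mathrm{nf}(s)$ and $\mathrm{nf}(t)$. It contains every rule $l\to r$: we have $\mathrm{nf}(r)=r$ since $r$ is irreducible, and $\mathrm{nf}(l)=r$, by definition if $l$ is a constant and by \eqref{eq:nf} if $l=c\circ c_1$ with $c,c_1$ irreducible.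

(b) Induction on $r$; the case $r=1$ is trivial. If $r\ge2$, then $\mathrm{nf}(t)$ is compound, so $t=t_1\circ t^*$ is compound and the second case of \eqref{eq:nf} applies. Hence $\mathrm{nf}(t_1)=s_1$ and $\mathrm{nf}(t^*)=s_2\circ\dots\circ s_r$.

(c) By hypothesis $\mathrm{nf}(t_{r-1}\circ t_r)=\mathrm{nf}(t_{r-1})\circ\mathrm{nf}(t_r)$, which is compound. The second argument of a compound left side is a constant, so the second case of \eqref{eq:nf} applies to $t_{k}\circ\dots\circ t_r$ for $k=r-2,\dots,1$ in turn.
\end{proof}

Part (b) lets us pack two conditions into one rigid equation: if $s_1\circ s_2\approx t_1\circ t_2$ and the common normal form is compound, then $s_1\approx t_1$ and $s_2\approx t_2$. Each rigid equation of $\mathcal S(t)$ is such a pair of conditions. What is scarce is therefore not the number of conditions but the number of theories.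

\section{The idea in width one: walks in a graph}\label{sec:walks}

Let $(V,T)$ be a finite directed graph with two vertices $a_0$ and $d$. We try to express by rigid equations that there is a walk from $a_0$ to $d$. This question is decidable, of course; it is the case of tables whose rows are single letters. Take as constants the vertices, an \emph{edge constant} $\langle a,b\rangle$ for each $(a,b)\in T$, and an end marker $e$. Consider the flat systems
\[
G_1:\ \langle a,b\rangle\to a,\ \ d\circ e\to e;\qquad\qquad G_2:\ \langle a,b\rangle\to b ,
\]
with congruences $\approx_1,\approx_2$ and normal forms $\mathrm{nf}_1,\mathrm{nf}_2$, and the two conditions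
\begin{equation}\label{eq:shift}
x\approx_1 w,\qquad x\approx_2 a_0\circ w .
\end{equation}
A walk $a_0,a_1,\dots,a_m=d$ gives the solution
\[
x=a_0\circ a_1\circ\dots\circ a_m\circ e,\qquad w=\langle a_0,a_1\rangle\circ\dots\circ\langle a_{m-1},a_m\rangle\circ e .
\]
Indeed, both $x$ and $w$ are $\approx_1 a_0\circ\dots\circ a_{m-1}\circ e$, and $w\approx_2a_1\circ\dots\circ a_m\circ e$. The list $w$ is $x$ without its last vertex in the first theory and $x$ without its first vertex in the second.

The converse fails. Let $V=\{a_0,c,d\}$ and $T=\{(c,a_0),(c,d)\}$, so that there is no walk from $a_0$ to $d$, and put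
\[
x=\langle c,a_0\rangle\circ c\circ d\circ e,\qquad w=c\circ\langle c,d\rangle\circ e .
\]
Then $x\approx_1c\circ c\circ e\approx_1w$ and $x\approx_2a_0\circ c\circ d\circ e\approx_2a_0\circ w$. In the first position $x$ and $w$ have exchanged their roles, and the edge $(c,a_0)$ is traversed backward.

To see all that can happen, let $x=\xi_0\circ\dots\circ\xi_m\circ e$ and $w=\omega_0\circ\dots\circ\omega_{m-1}\circ e$, where each $\xi_i,\omega_i$ is a vertex or an edge constant, and suppose that \eqref{eq:shift} holds entry by entry: $\xi_0\approx_2a_0$, and $\xi_i\approx_1\omega_i\approx_2\xi_{i+1}$ for $i<m$. Put $a_i=\mathrm{nf}_2(\xi_i)$, so that $\mathrm{nf}_2(\omega_i)=a_{i+1}$. Suppose also that the graph has a \emph{coloring} $\chi\colon V\to\mathbb Z/3$ with $\chi(b)=\chi(a)+1$ for all $(a,b)\in T$. For each $i$ there are four cases.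
\[
\begin{array}{cc|l|c}
\xi_i&\omega_i&\xi_i\approx_1\omega_i\text{ means}&\chi(a_{i+1})-\chi(a_i)\\ \hline
a_i&a_{i+1}&a_i=a_{i+1}&0\\
a_i&\langle b,a_{i+1}\rangle&b=a_i:\text{ a step forward}&+1\\
\langle b,a_i\rangle&a_{i+1}&b=a_{i+1}:\text{ a step backward}&-1\\
\langle b,a_i\rangle&\langle b_1,a_{i+1}\rangle&b=b_1:\text{ a common predecessor}&0
\end{array}
\]
So the condition $\chi(a_i)=i$ for all $i$ leaves only the second case, and then $a_0,\dots,a_m$ is a walk. The modulus $3$ is the least one that separates $+1$ from both $0$ and $-1$. Modulo $2$ the graph above has the coloring $\chi(a_0)=\chi(d)=0$, $\chi(c)=1$, and the false sequence $a_0,c,d$ has the colors $0,1,0$ that one would ask for.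

Why is this a gain? The direct remedy is to require that $x$ consist of vertices and $w$ of edge constants. This is a property of the terms $x$ and $w$ themselves, and an automaton that checks it must read and collapse them, so it needs a theory of its own. The condition $\chi(a_i)=i$, in contrast, depends only on $\mathrm{nf}_2(x)$. It can be checked on any term $x'\approx_2x$. So we add primed constants $a'$ $(a\in V)$ and $e'$, states $q_0,q_1,q_2$, the rules $a'\to a$ and $e'\to e$ to $G_2$, and the automaton
\[
d'\circ e'\to q_0,\qquad a'\circ q_{\chi(a)+1}\to q_{\chi(a)}\quad(a\in V)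
\]
to $G_1$, where $\chi(d)=0$. The automaton reads primed letters only, so it does not touch the intended $x$ and $w$. The new conditions are $x'\approx_1q_0$ and $x'\approx_2a_0\circ w$. With \eqref{eq:shift} they pack into $x'\circ x\approx_1q_0\circ w$ and $x'\circ x\approx_2(a_0\circ w)\circ(a_0\circ w)$, which is the shape of $\mathcal S(t)$. For the path $a_0\to b\to c\to d$ with colors $0,1,2,0$, the copy $x'=a_0'\circ b'\circ c'\circ d'\circ e'$ collapses through $d'\circ e'\to q_0$, $c'\circ q_0\to q_2$, $b'\circ q_2\to q_1$, $a_0'\circ q_1\to q_0$. For the false solution above, with $\chi(c)=2$ and $\chi(a_0)=\chi(d)=0$, the copy $a_0'\circ c'\circ d'\circ e'$ has the normal form $a_0'\circ q_2\neq q_0$.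

This discussion assumed a tidy shape of $x$ and $w$. The full proof has to derive the shape and meets three further difficulties. The term $x'$ may contain states of the automaton as leaves, in place of the part of the table that they summarize. The terms $x$ and $w$ may contain primed letters, which the automaton could collapse, so that $x\approx_1w$ need not hold entry by entry. And the entries are rows, whose widths must be shown to agree. The colors deal with most of this as well.

\section{Computation tables}\label{sec:tables}

Fix a deterministic one-tape Turing machine $U$ with right-infinite tape, tape alphabet $\Gamma\supseteq\{0,1,\#\}$ with blank $\#$, state set $S$, start state $s_0$, halting state $s_h$ and partial transition function $\delta$ from $S\times\Gamma$ to $S\times\Gamma\times\{\mathrm L,\mathrm R\}$, such that the set of $v\in\{0,1\}^+$ on which $U$ reaches $s_h$ is $\Sigma^0_1$-complete. If $\delta$ is undefined, or if the head would leave the tape on the left, the computation is stuck and does not reach $s_h$.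

Let $\Delta$ be the disjoint union of $\Gamma$ and $S\times\Gamma$. A \emph{configuration} of width $n$ is a word in $\Delta^n$ with exactly one letter in $S\times\Gamma$; it lists the first $n$ cells, the letter $(s,\gamma)$ marks the head and the state, and all further cells are blank. It is \emph{halting} if $s=s_h$. For configurations of equal width write $C\Rightarrow C^+$ if either $C$ is not halting and $C^+$ is its successor under $U$, the head staying within the width, or $C$ is halting and $C^+=C$.

The design of the table follows from the tools of Section~\ref{sec:walks}. An automaton can check a regular condition on each single row, and edge constants can relate a letter to the letter in the same position of the next row. A step of $U$ involves neighboring cells, so it must be checked inside a row. Each row therefore has two tracks, a configuration and its successor, and the relation between rows only copies the second track of a row to the first track of the next.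

Let $\top$ be a new symbol and $P=\Delta\times(\Delta\cup\{\top\})$. Let $L$ be the set of words $(\alpha_1,\beta_1)\cdots(\alpha_n,\beta_n)$ over $P$ with $n\ge2$ such that $C=\alpha_1\cdots\alpha_n$ is a configuration and either $\beta_1\cdots\beta_n$ is a configuration $C^+$ with $C\Rightarrow C^+$, or $C$ is halting and $\beta_1\cdots\beta_n=\top^n$. The language $L$ is regular. With $I=\{(\gamma,\gamma):\gamma\in\Gamma\}$ and $J=\{(\gamma,\top):\gamma\in\Gamma\}$, it consists of the words of length at least $2$ in the finite union of the languages
\[
\begin{array}{ll}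
I^*\,\bigl((s,\gamma),\gamma_1\bigr)\,\bigl(\gamma_2,(s_1,\gamma_2)\bigr)\,I^* & \text{for } s\ne s_h,\ \delta(s,\gamma)=(s_1,\gamma_1,\mathrm R),\ \gamma_2\in\Gamma,\\[2pt]
I^*\,\bigl(\gamma_2,(s_1,\gamma_2)\bigr)\,\bigl((s,\gamma),\gamma_1\bigr)\,I^* & \text{for } s\ne s_h,\ \delta(s,\gamma)=(s_1,\gamma_1,\mathrm L),\ \gamma_2\in\Gamma,\\[2pt]
I^*\,\bigl((s_h,\gamma),(s_h,\gamma)\bigr)\,I^*,\quad J^*\,\bigl((s_h,\gamma),\top\bigr)\,J^* & \text{for }\gamma\in\Gamma .
\end{array}
\]

Next we add colors and special letters for the first and the last row. The first row will be prescribed by the input term up to trailing blanks, and the last row has to vanish modulo $E_1$, as the vertex $d$ did. Let $\hat\Delta=\{\hat\alpha:\alpha\in\Delta\}$ be a copy of $\Delta$, put $\square=\hat{\#}$, let $d$ be a new letter, and define the disjoint unions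
\[
N_0=\hat\Delta\cup(P\times\{0\})\cup\{d\},\quad N_1=P\times\{1\},\quad N_2=P\times\{2\},\quad N=N_0\cup N_1\cup N_2 .
\]
The \emph{color} of $a\in N_\tau$ is $\chi(a)=\tau\in\mathbb Z/3$. We write $(\alpha,\beta,\tau)$ for $((\alpha,\beta),\tau)$. \emph{Indices that denote colors are always read modulo $3$}; this applies to $N_i$, $L_i$, $L^{(i)}$ and, later, to $Q_i$, $A_i$, $q_i$. Let $L^{(\tau)}$ be $L$ with every letter tagged by $\tau$, and put
\[
L_0=\hat\Delta^{\ge2}\cup L^{(0)},\qquad L_1=L^{(1)},\qquad L_2=L^{(2)} ,
\]
where $\hat\Delta^{\ge2}$ is the set of words of length at least $2$ over $\hat\Delta$. Each $L_\tau$ is a regular language over $N_\tau$. Let $T\subseteq N\times N$ consist of the pairs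
\[
\begin{array}{lll}
\text{(start)} & \bigl(\hat\alpha,(\alpha,\beta,1)\bigr) & \alpha\in\Delta,\ \beta\in\Delta\cup\{\top\},\\[2pt]
\text{(copy)} & \bigl((\alpha,\beta,\tau),(\beta,\beta_1,\tau+1)\bigr) & \alpha,\beta\in\Delta,\ \beta_1\in\Delta\cup\{\top\},\ \tau\in\mathbb Z/3,\\[2pt]
\text{(stop)} & \bigl((\alpha,\top,2),d\bigr) & \alpha\in\Delta .
\end{array}
\]
Inspection of the three kinds gives, for every $(a,b)\in T$:
\begin{enumerate}
\item[(T1)] $\chi(b)=\chi(a)+1$;
\item[(T2)] $b\notin\hat\Delta$, and in particular $b\ne\square$;
\item[(T3)] $a\neq d$.
\end{enumerate}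

For $v=v_1\cdots v_p\in\{0,1\}^+$ let $u_v=\widehat{(s_0,v_1)}\,\hat v_2\cdots\hat v_p$. This is a word of length $p=|v|$ over $\hat\Delta\setminus\{\square\}$. A \emph{table for $v$} is a sequence of words $r_0,\dots,r_m\in N^n$, with $m\ge1$, $m\equiv0\pmod3$ and $n>|v|$, such that
\begin{enumerate}
\item[(i)] $r_0=u_v\square^{\,n-|v|}$;
\item[(ii)] $r_i\in L_i$ for $1\le i<m$;
\item[(iii)] $r_m=d^{\,n}$;
\item[(iv)] $(r_i[k],r_{i+1}[k])\in T$ for $0\le i<m$ and $1\le k\le n$.
\end{enumerate}

\begin{lemma}\label{lem:table}
$U$ reaches $s_h$ on $v$ if and only if there is a table for $v$.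
\end{lemma}

\begin{proof}
Let $r_0,\dots,r_m$ be a table for $v=v_1\cdots v_p$; then $m\ge3$. For $1\le i<m$ the letters of $r_i$ are second components of pairs in $T$, so they are not in $\hat\Delta$ by (T2), and (ii) gives $r_i\in L^{(i)}$. Let the configuration $C_i$ be the first track of $r_i$ and let $C_i^+$ be the second track. The letters of $r_0$ lie in $\hat\Delta$, so only start pairs occur between $r_0$ and $r_1$, and $C_1=(s_0,v_1)v_2\cdots v_p\#^{\,n-p}$ is the initial configuration. For $1\le i<m-1$ both $r_i$ and $r_{i+1}$ are words of tagged letters of $P$, so only copy pairs occur between them. Thus $C_i^+\in\Delta^n$ and $C_{i+1}=C_i^+$, and the definition of $L$ gives $C_i\Rightarrow C_{i+1}$. Between $r_{m-1}$ and $r_m=d^{\,n}$ only stop pairs occur, so $C_{m-1}^+=\top^n$ and $C_{m-1}$ is halting. In the chain $C_1\Rightarrow\dots\Rightarrow C_{m-1}$ all steps up to the first halting configuration are steps of $U$, so $U$ reaches $s_h$ on $v$.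

Conversely, let $U$ reach $s_h$ on $v$ for the first time after $K$ steps, and let $D_0,\dots,D_K$ be its configurations in width $n=|v|+K+2$. The head visits only the first $K+1$ cells, so $D_j\Rightarrow D_{j+1}$ for $j<K$, and $D_K\Rightarrow D_K$. Choose $m\equiv0\pmod3$ with $m\ge K+2$. Put $C_i=D_{\min(i-1,K)}$ for $1\le i\le m-1$, $C^+_i=C_{i+1}$ for $1\le i<m-1$, and $C^+_{m-1}=\top^n$. For $1\le i<m$ let $r_i$ be the word with tracks $C_i,C_i^+$ and tag $i$, and define $r_0,r_m$ by (i) and (iii). We have $C_i\Rightarrow C_{i+1}$ for $1\le i<m-1$, and $C_{m-1}=D_K$ is halting since $m-2\ge K$; so $r_i\in L^{(i)}\subseteq L_i$. Condition (iv) holds with start pairs for $i=0$ because $C_1=D_0$, with copy pairs for $1\le i<m-1$, and with stop pairs for $i=m-1\equiv2$.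
\end{proof}

The repetition of the halting configuration serves only to reach a height $m\equiv0$, which is forced because $d$ has the color $0$.

\section{The two theories}\label{sec:construction}

\subsection*{The states of the row automaton}
A term $\mathrm{row}(r)$ is evaluated from its right end, so we need automata that read words from right to left. Let $d^{\ge2}=\{d^{\,j}:j\ge2\}$. For $\tau\in\mathbb Z/3$ call two words $r,\tilde r\in N_\tau^{\ge2}$ \emph{equivalent} if for all $y\in N_\tau^*$ we have $yr\in L_\tau\Leftrightarrow y\tilde r\in L_\tau$ and, in case $\tau=0$, also $yr\in d^{\ge2}\Leftrightarrow y\tilde r\in d^{\ge2}$. There are finitely many classes: if a deterministic finite automaton accepts a language $L'$, then $\{y:yr\in L'\}$ is determined by the set of states from which $r$ leads to acceptance. Let $[r]$ be the class of $r$ and $Q_\tau$ the set of classes. If $[r]=[\tilde r]$ and $a\in N_\tau$, then $[ar]=[a\tilde r]$, by using $ya$ in place of $y$. Put $Q=Q_0\cup Q_1\cup Q_2$, a disjoint union, and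
\[
A_\tau=\{[r]:r\in L_\tau\}\subseteq Q_\tau,\qquad A_d=\{[r]:r\in d^{\ge2}\}\subseteq Q_0 .
\]
Taking $y$ empty shows that
\begin{equation}\label{eq:accept}
[r]\in A_\tau\Leftrightarrow r\in L_\tau\quad(r\in N_\tau^{\ge2}),\qquad\quad [r]\in A_d\Leftrightarrow r\in d^{\ge2}\quad(r\in N_0^{\ge2}).
\end{equation}

\subsection*{Signature and equations}
The signature $\Sigma$ consists of $\circ$ and the following pairwise distinct constants: the \emph{letters} $a$ and \emph{primed letters} $a'$ for $a\in N$; the \emph{edge constants} $\langle a,b\rangle$ for $(a,b)\in T$; the elements of $Q$; and $e,e',q_0,q_1,q_2$. The set $E_1$ consists of the equations given by the rules $R_1$: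
\[
\begin{array}{lll}
\text{(1a)} & \langle a,b\rangle\to a & (a,b)\in T,\\[2pt]
\text{(1b)} & d\circ d\to d,\quad d\circ e\to e, &\\[2pt]
\text{(1c)} & a'\circ b'\to[ab],\quad a'\circ[r]\to[ar] & a,b\in N_\tau,\ [r]\in Q_\tau,\ \tau\in\mathbb Z/3,\\[2pt]
\text{(1d)} & \sigma\circ e'\to q_0 & \sigma\in A_d,\\[2pt]
 & \sigma\circ q_{\tau+1}\to q_\tau & \sigma\in A_\tau,\ \tau\in\mathbb Z/3 .
\end{array}
\]
The set $E_2$ consists of the equations given by the rules $R_2$:
\[
a'\to a\ \ (a\in N),\qquad \langle a,b\rangle\to b\ \ ((a,b)\in T),\qquad e'\to e,\qquad \square\circ\square\to\square .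
\]
Rules (1a) and $\langle a,b\rangle\to b$ are the two readings of an edge constant. Rules (1b) delete a last row of any width. Rules (1c) evaluate a primed row to its class, and rules (1d) check the list of rows while counting modulo $3$. The rule $\square\circ\square\to\square$ lets the input term stand for a first row with any positive number of trailing blanks; this is what leaves the width of the table unbounded.

Both systems are flat. In $R_1$ the only reducible constants are the edge constants, and they occur neither in compound left sides nor as right sides. The left sides are pairwise distinct because the rule for $a'\circ[r]$ does not depend on the representative $r$ and the sets $A_\tau\subseteq Q_\tau$ are disjoint. In $R_2$ the reducible constants are the primed letters, the edge constants and $e'$, while the right sides and $\square$ lie in $N\cup\{e\}$. We write $\approx_j$ for the congruence closure of $E_j$ and $\mathrm{nf}_j$ for the normal form of $R_j$.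

For $r\in N^*$ let $r'$ be its letterwise primed copy, and for $v\in\{0,1\}^+$ put
\[
t_v=\mathrm{row}(u_v\square).
\]

\begin{proposition}\label{prop:main}
The system $\mathcal S(t_v)$ is solvable if and only if there is a table for $v$.
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.8,yscale=1.2]
\node at (-1.3,2) {$x'$:};
\node at (-1.3,1) {$x$:};
\node at (-1.3,0) {$t_v\circ w$:};
\node (p0) at (0,2) {$r_0'$}; \node (p1) at (1,2) {$r_1'$}; \node (p2) at (2,2) {$r_2'$}; \node (p3) at (3,2) {$r_3'$}; \node (pe) at (4,2) {$e'$};
\node (x0) at (0,1) {$r_0$}; \node (x1) at (1,1) {$r_1$}; \node (x2) at (2,1) {$r_2$}; \node (x3) at (3,1) {$r_3$}; \node (xe) at (4,1) {$e$};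
\node (t) at (-0.5,0) {$t_v$}; \node (w0) at (0.5,0) {$w_0$}; \node (w1) at (1.5,0) {$w_1$}; \node (w2) at (2.5,0) {$w_2$}; \node (we) at (3.5,0) {$e$};
\draw[dashed] (p0)--(x0) (p1)--(x1) (p2)--(x2) (p3)--(x3) (pe)--(xe);
\draw[dashed] (t)--(x0) (w0)--(x1) (w1)--(x2) (w2)--(x3) (we)--(xe);
\draw (x0)--(w0) (x1)--(w1) (x2)--(w2) (x3)--(we);
\end{tikzpicture}
\caption{The solution built from a table $r_0,\dots,r_3$. Each line lists the entries of a term; $x'$ is the primed copy of the table $x$, and $w_i$ is the row of edge constants that pairs $r_i$ with $r_{i+1}$. Dashed lines join entries that are equal modulo $E_2$, solid lines join entries that are equal modulo $E_1$; the last solid line stands for $\mathrm{row}(r_3)\circ e\approx_1e$. In addition, $E_1$ collapses $x'$ to $q_0$.}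
\label{fig:solution}
\end{figure}

\begin{proof}[Proof that a table gives a solution]
Let $r_0,\dots,r_m\in N^n$ be a table for $v$. Then $n\ge2$, because $n>|v|\ge1$. For $0\le i<m$ let $w_i$ be the row of the $n$ edge constants $\langle r_i[k],r_{i+1}[k]\rangle$, $k=1,\dots,n$, which exist by (iv). Put
\begin{align*}
x'&=\mathrm{row}(r_0')\circ\dots\circ\mathrm{row}(r_m')\circ e',\\
x&=\mathrm{row}(r_0)\circ\dots\circ\mathrm{row}(r_m)\circ e,\\
w&=w_0\circ\dots\circ w_{m-1}\circ e,
\end{align*}
and substitute $X\mapsto x'\circ x$, $Y\mapsto w$; see Figure~\ref{fig:solution}.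

Modulo $E_1$, rules (1c) give $\mathrm{row}(r_i')\approx_1[r_i]$, since $r_i\in N_i^{\ge2}$. Here $[r_m]\in A_d$, and $[r_i]\in A_i$ for $i<m$; for $i=0$ this holds because $r_0\in\hat\Delta^{\ge2}\subseteq L_0$. Rules (1d) give $[r_m]\circ e'\approx_1q_0=q_m$, and then $[r_i]\circ q_{i+1}\approx_1q_i$ for $i=m-1,\dots,0$. Hence $x'\approx_1q_0$. Rules (1b) give $\mathrm{row}(d^{\,n})\circ e\approx_1d\circ e\approx_1e$, and (1a) gives $w_i\approx_1\mathrm{row}(r_i)$. So $x$ and $w$ are both $\approx_1\mathrm{row}(r_0)\circ\dots\circ\mathrm{row}(r_{m-1})\circ e$, and $x'\circ x\approx_1q_0\circ w$.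

Modulo $E_2$, removing primes gives $x'\approx_2x$. Since $n-|v|\ge1$, the rule $\square\circ\square\to\square$ gives $\mathrm{row}(r_0)=\mathrm{row}(u_v\square^{\,n-|v|})\approx_2t_v$, and $w_i\approx_2\mathrm{row}(r_{i+1})$. Hence $x\approx_2t_v\circ\mathrm{row}(r_1)\circ\dots\circ\mathrm{row}(r_m)\circ e\approx_2t_v\circ w$, and $x'\circ x\approx_2(t_v\circ w)\circ(t_v\circ w)$.
\end{proof}

\section{Preimages of constants and colors}\label{sec:inv}

For the converse we have to recover the shape of an unknown term from its normal forms. Lemma~\ref{lem:flat}(b) does this as long as the normal form is compound. The next two lemmas describe the terms whose normal form is a given constant.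

\begin{lemma}\label{lem:pre1}
Let $t$ be a ground term.
\begin{enumerate}
\item[(a)] If $\mathrm{nf}_1(t)$ is a primed letter or $e'$, then $t=\mathrm{nf}_1(t)$. If $\mathrm{nf}_1(t)=a\in N\setminus\{d\}$, then $t=a$ or $t$ is an edge constant $\langle a,b\rangle$.
\item[(b)] If $\mathrm{nf}_1(t)\in Q_\tau$, then either $\lambda(t)\in Q_\tau$, or $t=\mathrm{row}(r')$ for a word $r\in N_\tau^{\ge2}$ with $[r]=\mathrm{nf}_1(t)$.
\item[(c)] If $\mathrm{nf}_1(t)=q_0$ and $t\ne q_0$, then $t=t_0\circ\dots\circ t_m\circ c'$ with $m\ge0$, $\mathrm{nf}_1(t_i)\in A_i$ for $i<m$, and either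
\begin{enumerate}
\item[(i)] $c'=q_{m+1}$ and $\mathrm{nf}_1(t_m)\in A_m$, or
\item[(ii)] $c'=e'$, $m\equiv0\pmod3$ and $\mathrm{nf}_1(t_m)\in A_d$.
\end{enumerate}
In both cases $\mathrm{nf}_1(t_i)\in Q_i$ for all $i\le m$.
\end{enumerate}
\end{lemma}

\begin{proof}
The normal form of a constant $c$ is $c$ itself, except that $\mathrm{nf}_1(\langle a,b\rangle)=a$. A compound term with constant normal form has as normal form a right side of (1b)--(1d), that is, an element of $\{d,e,q_0,q_1,q_2\}\cup Q$.

(a) In the cases considered $t$ cannot be compound, and the description of the normal forms of constants gives the claim.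

(b) Induction on $t$. If $t$ is a constant, then $\lambda(t)=t\in Q_\tau$. If $t=t_1\circ t_2$, then $\mathrm{nf}_1(t_1)\circ\mathrm{nf}_1(t_2)$ is the left side of a rule (1c) of color $\tau$. By (a), $t_1=a'$ with $a\in N_\tau$. If $\mathrm{nf}_1(t_2)=b'$ with $b\in N_\tau$, then $t_2=b'$ by (a), and $r=ab$ works. Otherwise $\mathrm{nf}_1(t_2)\in Q_\tau$. By induction either $\lambda(t)=\lambda(t_2)\in Q_\tau$, or $t_2=\mathrm{row}(\tilde r{}')$ with $\mathrm{nf}_1(t_2)=[\tilde r]$, and then $r=a\tilde r$ works because $\mathrm{nf}_1(t)=[a\tilde r]$.

(c) Let $\mathrm{nf}_1(s)=q_\tau$ and $s\ne q_\tau$. Then $s=s_1\circ s_2$ is compound and $\mathrm{nf}_1(s_1)\circ\mathrm{nf}_1(s_2)$ is the left side of a rule (1d) with right side $q_\tau$. So either $\mathrm{nf}_1(s_1)\in A_\tau$ and $\mathrm{nf}_1(s_2)=q_{\tau+1}$, or $\tau=0$, $\mathrm{nf}_1(s_1)\in A_d$ and $\mathrm{nf}_1(s_2)=e'$, whence $s_2=e'$ by (a). Apply this to $s=t$ with $\tau=0$, and repeat it with $s_2$ and $\tau+1$ as long as the first alternative holds and $s_2\ne q_{\tau+1}$. The terms get smaller, so the process stops; the successive first arguments are $t_0,\dots,t_m$,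 and $t_i$ is found with $\tau=i$.
\end{proof}

The alternatives $\lambda(t)\in Q_\tau$ in (b) and (i) in (c) are the shortcuts announced in Section~\ref{sec:walks}: a state stands in for an unread part of the table. They are real possibilities modulo $E_1$ and will be excluded only through the interplay with $E_2$.

\begin{lemma}\label{lem:pre2}
Let $t$ be a ground term.
\begin{enumerate}
\item[(a)] If $\mathrm{nf}_2(t)$ is a constant different from $\square$, then $t$ is a constant. If $\mathrm{nf}_2(t)=q_\tau$, then $t=q_\tau$, and if $\mathrm{nf}_2(t)=e$, then $t\in\{e,e'\}$.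
\item[(b)] If $t=t_1\circ t_2\approx_2\square$, then $t_1\approx_2\square$ and $t_2\approx_2\square$.
\item[(c)] If $s\approx_2t$, then $\lambda(s)\approx_2\lambda(t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The only rule of $R_2$ with a compound left side is $\square\circ\square\to\square$. With \eqref{eq:nf} this gives (b) and the first part of (a). No rule has the right side $q_\tau$, and only $e'\to e$ has the right side $e$. For (c), the relation $\lambda(s)\approx_2\lambda(t)$ is a congruence, because $\lambda(s_1\circ s_2)=\lambda(s_2)$. It contains the rules between constants, and it contains $\square\circ\square\to\square$ because both sides have the last leaf $\square$.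
\end{proof}

In Section~\ref{sec:walks} the entries of the lists were colored constants. Now the entries are unknown terms, and we need a color for every term that is invariant under each theory. The last leaf provides it. An edge constant has two colors, one for each reading. Define $\chi_1,\chi_2$ on constants, with values in $\mathbb Z/3\cup\{*\}$, by
\[
\begin{array}{c|cccc}
c& a,\,a'\ (a\in N)&\sigma\in Q_\tau&\langle a,b\rangle&e,e',q_0,q_1,q_2\\ \hline
\chi_1(c)&\chi(a)&\tau&\chi(a)&*\\
\chi_2(c)&\chi(a)&\tau&\chi(b)=\chi(a)+1&*
\end{array}
\]
using (T1), and put $\chi_j(t)=\chi_j(\lambda(t))$ for all terms $t$.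

\begin{lemma}\label{lem:color}
For $j=1,2$, if $s\approx_jt$, then $\chi_j(s)=\chi_j(t)$.
\end{lemma}

\begin{proof}
The relation $\chi_j(s)=\chi_j(t)$ is a congruence, because $\chi_j(s_1\circ s_2)=\chi_j(s_2)$. It remains to compare the two sides of each rule. For $\chi_1$ the common value is $\chi(a)$ in (1a), $0$ for $d\circ d\to d$, $*$ for $d\circ e\to e$, $\tau$ in (1c), and $*$ in (1d). For $\chi_2$ the common values for the four kinds of rules of $R_2$ are $\chi(a)$, $\chi(b)$, $*$ and $0$.
\end{proof}

The next lemma is the four-case table of Section~\ref{sec:walks} for arbitrary terms. It is the only place where the modulus $3$ is used to separate $+1$ from $-1$.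

\begin{lemma}\label{lem:key}
Let $i\in\mathbb Z/3$ and let $s,t$ be terms with $\chi_2(s)=i$, $\chi_2(t)=i+1$ and $\chi_1(s)=\chi_1(t)$. Then $\lambda(t)$ is an edge constant and $\lambda(s)$ is not.
\end{lemma}

\begin{proof}
For a constant of color different from $*$ we have $\chi_1=\chi_2-1$ if it is an edge constant and $\chi_1=\chi_2$ otherwise. So $\chi_1(s)\in\{i,i-1\}$ and $\chi_1(t)\in\{i+1,i\}$. The elements $i-1,i,i+1$ of $\mathbb Z/3$ are distinct, so the common value is $i$. Now $\chi_1(s)=\chi_2(s)$ shows that $\lambda(s)$ is not an edge constant, and $\chi_1(t)=\chi_2(t)-1$ shows that $\lambda(t)$ is one.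
\end{proof}

\section{From a solution to a table}\label{sec:sound}

We prove the remaining direction of Proposition~\ref{prop:main}. Let $\mathcal S(t_v)$ be solvable and fix a ground solution; let $X$ denote the value of the first variable and $w$ the value of the second. Write $u=u_v$, $p=|u|=|v|$ and $t=t_v$. The term $t=\mathrm{row}(u\square)$ is compound because $p\ge1$, and $\mathrm{nf}_2(t)=t$ by Lemma~\ref{lem:flat}(c), because its letters are irreducible and $u[p]\ne\square$.

The argument goes from coarse to fine. We split the solution into lists of entries, show that $x\approx_1w$ holds entry by entry, identify the entries of $x'$ as rows, compare widths, and finally compare letters. Lemma~\ref{lem:key} is used three times: to exclude a collapse of $x$ and $w$, to exclude shortcuts in the rows of $x'$, and to obtain pairs in $T$.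

\subsection*{Step 1: the lists}
Since $t$ is compound, \eqref{eq:nf} gives $\mathrm{nf}_2(t\circ w)=t\circ\mathrm{nf}_2(w)$, and then $\mathrm{nf}_2(X)=(t\circ\mathrm{nf}_2(w))\circ(t\circ\mathrm{nf}_2(w))$. By Lemma~\ref{lem:flat}(b), $X=x'\circ x$ with $\mathrm{nf}_2(x')=\mathrm{nf}_2(x)=t\circ\mathrm{nf}_2(w)$. No left side of $R_1$ has $q_0$ as first argument, so $\mathrm{nf}_1(X)=q_0\circ\mathrm{nf}_1(w)$, and Lemma~\ref{lem:flat}(b) unpacks this too. Altogether
\[
x'\approx_1q_0,\qquad x\approx_1w,\qquad x'\approx_2x\approx_2t\circ w .
\]
As $\mathrm{nf}_2(x')$ is compound, $x'\ne q_0$. Lemma~\ref{lem:pre1}(c) gives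
\[
x'=x_0'\circ\dots\circ x_m'\circ c',\qquad c'\in\{q_{m+1},e'\},\qquad\mathrm{nf}_1(x_i')\in Q_i .
\]
We transfer this decomposition to $x$ and $w$ through $E_2$. Since $\mathrm{nf}_2(c')\in\{q_{m+1},e\}$ is not $\square$, Lemma~\ref{lem:flat}(c) gives
\[
\mathrm{nf}_2(x')=\mathrm{nf}_2(x_0')\circ\dots\circ\mathrm{nf}_2(x_m')\circ\mathrm{nf}_2(c').
\]
This term equals $\mathrm{nf}_2(x)$ and $t\circ\mathrm{nf}_2(w)$. So $\mathrm{nf}_2(x_0')=t$, and Lemma~\ref{lem:flat}(b) applied to $x$ and to $w$ yields
\begin{equation}\label{eq:lists}
\begin{aligned}
x&=x_0\circ\dots\circ x_m\circ c, &\qquad x_i&\approx_2x'_i\ \ (0\le i\le m), &\quad c&\approx_2c',\\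
w&=w_0\circ\dots\circ w_{m-1}\circ z, &\qquad w_i&\approx_2x'_{i+1}\ \ (0\le i<m), &\quad z&\approx_2c'.
\end{aligned}
\end{equation}
By Lemma~\ref{lem:pre1}(b), $\lambda(x'_i)$ lies in $Q_i$ or is a primed letter of color $i$; in both cases $\chi_2(x_i')=i$. Lemma~\ref{lem:color} transfers the colors:
\begin{equation}\label{eq:colors}
\chi_2(x_i)=i\quad(0\le i\le m),\qquad\chi_2(w_i)=i+1\quad(0\le i<m).
\end{equation}
By Lemma~\ref{lem:pre2}(a), either $c'=e'$ and $c,z\in\{e,e'\}$, or $c=z=c'=q_{m+1}$. In both cases $c$ and $z$ are constants with $\chi_1(c)=\chi_1(z)=*$.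

\subsection*{Step 2: the relation $x\approx_1w$ entry by entry}
Nothing so far prevents $x$ and $w$ from containing primed letters or states. If rules (1d) collapsed a tail of $x$ and a tail of $w$ to the same $q_\tau$, then $x\approx_1w$ would say nothing about these tails. The colors exclude this. Put $X_i=x_i\circ\dots\circ x_m\circ c$ and $W_i=w_i\circ\dots\circ w_{m-1}\circ z$ for $0\le i\le m$, with $W_m=z$.

\emph{Claim. If $i<m$ and $X_i\approx_1W_i$, then $x_i\approx_1w_i$ and $X_{i+1}\approx_1W_{i+1}$.}

We have $X_i=x_i\circ X_{i+1}$ and $W_i=w_i\circ W_{i+1}$. If the common normal form is compound, the claim follows from Lemma~\ref{lem:flat}(b). Otherwise $\mathrm{nf}_1(x_i)\circ\mathrm{nf}_1(X_{i+1})$ and $\mathrm{nf}_1(w_i)\circ\mathrm{nf}_1(W_{i+1})$ are left sides of $R_1$ with the same right side. The last leaves of $X_{i+1}$ and $W_{i+1}$ are $c$ and $z$, so by Lemma~\ref{lem:color} the second arguments of both left sides have $\chi_1=*$. Hence each of them is $d\circ e$ or a left side of (1d). If the common right side is $e$, both left sides equal $d\circ e$, and the claim holds. If it is $q_\tau$, then both first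 arguments lie in $A_\tau$ or, for $\tau=0$, in $A_0\cup A_d$; so $\mathrm{nf}_1(x_i),\mathrm{nf}_1(w_i)\in Q_\tau$ and $\chi_1(x_i)=\chi_1(w_i)=\tau$. By \eqref{eq:colors} and Lemma~\ref{lem:key}, $\lambda(w_i)$ is an edge constant. But by Lemma~\ref{lem:pre1}(b), $\lambda(w_i)$ is an element of $Q$ or a primed letter. This contradiction proves the claim.

Since $X_0=x\approx_1w=W_0$, the claim gives
\begin{equation}\label{eq:peeled}
x_i\approx_1w_i\quad(0\le i<m),\qquad x_m\circ c\approx_1z .
\end{equation}

\subsection*{Step 3: the end of $x'$}
The list $x$ has one entry more than $w$, and $E_1$ must absorb it. This excludes the shortcut $c'=q_{m+1}$. In that case $c=z=q_{m+1}$, and \eqref{eq:peeled} says $\mathrm{nf}_1(x_m\circ q_{m+1})=q_{m+1}$. But every rule whose left side has the second argument $q_{m+1}$ has the right side $q_m$, so $\mathrm{nf}_1(x_m\circ q_{m+1})$ is compound or equal to $q_m\neq q_{m+1}$. Hence case (ii) of Lemma~\ref{lem:pre1}(c) holds: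
\begin{equation}\label{eq:accepted}
m\equiv0\pmod3,\qquad\mathrm{nf}_1(x'_i)\in A_i\ \ (i<m),\qquad\mathrm{nf}_1(x'_m)\in A_d .
\end{equation}

Moreover $m\ge1$. Suppose $m=0$. From $x_0'\approx_2t$ and Lemma~\ref{lem:pre2}(c) we get $\lambda(x_0')\approx_2\square$. The elements of $Q$ are irreducible in $R_2$, so $\lambda(x_0')\notin Q$. By Lemma~\ref{lem:pre1}(b), $x_0'=\mathrm{row}(r')$ with $r\in N_0^{\ge2}$ and $[r]\in A_d$, so $r\in d^{\ge2}$ by \eqref{eq:accept}. Then $\lambda(x_0')=d'\approx_2d\not\approx_2\square$, a contradiction.

\subsection*{Step 4: the rows $r_1,\dots,r_m$}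
An entry $x'_{i+1}$ could still end in a state. It does not, because modulo $E_2$ its last leaf equals that of $w_i$, which is an edge constant. In detail, let $0\le i<m$. By \eqref{eq:peeled} and Lemma~\ref{lem:color}, $\chi_1(x_i)=\chi_1(w_i)$, so \eqref{eq:colors} and Lemma~\ref{lem:key} give
\[
\lambda(w_i)=\langle a,b\rangle\quad\text{for some }(a,b)\in T .
\]
From $w_i\approx_2x'_{i+1}$ and Lemma~\ref{lem:pre2}(c) we get $\mathrm{nf}_2(\lambda(x'_{i+1}))=b\in N$, so $\lambda(x'_{i+1})\notin Q$. By Lemma~\ref{lem:pre1}(b), $x'_{i+1}=\mathrm{row}(r'_{i+1})$ for a word $r_{i+1}\in N_{i+1}^{\ge2}$ with $[r_{i+1}]=\mathrm{nf}_1(x'_{i+1})$, and the last letter of $r_{i+1}$ is $b$. By \eqref{eq:accepted} and \eqref{eq:accept},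
\begin{equation}\label{eq:rows}
r_i\in L_i\quad(1\le i<m),\qquad r_m\in d^{\ge2}.
\end{equation}
By (T2) the last letter of each of these words is outside $\hat\Delta$, so none of them belongs to $\hat\Delta^{\ge2}$. Hence $r_i\in L^{(i)}$ for $1\le i<m$, and \emph{none of $r_1,\dots,r_m$ contains the letter $\square$}. Lemma~\ref{lem:flat}(c) now gives
\begin{equation}\label{eq:nfrows}
\mathrm{nf}_2(x'_i)=\mathrm{row}(r_i)\qquad(1\le i\le m).
\end{equation}
The entry $x_0'$ may well end in a state, and we do not use it further. The first row will be read off from $x_0$.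

\subsection*{Step 5: widths}
Fix $0\le i<m$ and let $n=|r_{i+1}|\ge2$. We show that the width $n$ passes from $r_{i+1}$ to $w_i$ through $E_2$, from $w_i$ to $x_i$ through $E_1$, and from $x_i$ to $r_i$ through $E_2$. At each passage the danger is a collapse by $\square\circ\square\to\square$ or by a compound rule of $R_1$.

By \eqref{eq:lists} and \eqref{eq:nfrows}, $\mathrm{nf}_2(w_i)=\mathrm{row}(r_{i+1})$, so Lemma~\ref{lem:flat}(b) gives
\[
w_i=\omega_1\circ\dots\circ\omega_n,\qquad\mathrm{nf}_2(\omega_k)=r_{i+1}[k].
\]
As $r_{i+1}[k]\ne\square$, every $\omega_k$ is a constant by Lemma~\ref{lem:pre2}(a). In particular $\omega_n=\lambda(w_i)=\langle a,b\rangle$ as in Step 4, and $\mathrm{nf}_1(\omega_n)=a\in N\setminus\{d\}$ by (T3). The second arguments of the compound left sides of $R_1$ are $d$, $e$, $e'$, primed letters, elements of $Q$ and the $q_\tau$; none lies in $N\setminus\{d\}$. So Lemma~\ref{lem:flat}(c) gives $\mathrm{nf}_1(w_i)=\mathrm{nf}_1(\omega_1)\circ\dots\circ\mathrm{nf}_1(\omega_n)$. From $x_i\approx_1w_i$ and Lemma~\ref{lem:flat}(b),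
\[
x_i=\xi_1\circ\dots\circ\xi_n,\qquad\xi_k\approx_1\omega_k ,
\]
and $\xi_n$ is a constant by Lemma~\ref{lem:pre1}(a), since $\mathrm{nf}_1(\xi_n)=a$.

\emph{Case $i\ge1$.} By \eqref{eq:lists} and \eqref{eq:nfrows}, $\mathrm{nf}_2(x_i)=\mathrm{row}(r_i)$, so $x_i=\xi^*_1\circ\dots\circ\xi^*_{|r_i|}$ with $\mathrm{nf}_2(\xi_k^*)=r_i[k]\neq\square$. The last factor is a constant by Lemma~\ref{lem:pre2}(a). Lemma~\ref{lem:lists} gives $|r_i|=n$ and $\xi_k=\xi_k^*$ for all $k$.

\emph{Case $i=0$.} Here $\mathrm{nf}_2(x_0)=\mathrm{nf}_2(x'_0)=\mathrm{row}(u\square)$, so $x_0=\xi_1^*\circ\dots\circ\xi_p^*\circ\eta$ with $\mathrm{nf}_2(\xi_k^*)=u[k]$ and $\eta\approx_2\square$. Lemma~\ref{lem:lists} gives $p+1\le n$, $\xi_k=\xi_k^*$ for $k\le p$, and $\eta=\xi_{p+1}\circ\dots\circ\xi_n$. Applying Lemma~\ref{lem:pre2}(b) to $\xi_k\circ\dots\circ\xi_n$ for $k=p+1,\dots,n-1$ in turn, we get $\xi_k\approx_2\square$ for all $k>p$. We \emph{define} $r_0=u\,\square^{\,n-p}\in N_0^{\,n}$.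

In both cases $|r_i|=|r_{i+1}|$. So $r_0,\dots,r_m$ have a common length $n>|v|$, and for each $i<m$ the terms $\xi_k,\omega_k$ (which depend on $i$) satisfy
\begin{equation}\label{eq:cells}
\mathrm{nf}_2(\xi_k)=r_i[k]\in N_i,\qquad\xi_k\approx_1\omega_k,\qquad\mathrm{nf}_2(\omega_k)=r_{i+1}[k]\in N_{i+1}\qquad(1\le k\le n).
\end{equation}

\subsection*{Step 6: letters}
Relations \eqref{eq:cells} are those of Section~\ref{sec:walks}, one column at a time. Fix $i<m$ and $k\le n$. By Lemma~\ref{lem:color}, $\chi_2(\xi_k)=i$, $\chi_2(\omega_k)=i+1$ and $\chi_1(\xi_k)=\chi_1(\omega_k)$. By Lemma~\ref{lem:key}, the constant $\omega_k$ is an edge constant $\langle a,b\rangle$ with $(a,b)\in T$, and $\lambda(\xi_k)$ is not an edge constant. Then $b=\mathrm{nf}_2(\omega_k)=r_{i+1}[k]$. Further $\mathrm{nf}_1(\xi_k)=\mathrm{nf}_1(\omega_k)=a\in N\setminus\{d\}$ by (T3), so by Lemma~\ref{lem:pre1}(a) the term $\xi_k$ is $a$ or an edge constant. The latter is excluded, so $\xi_k=a$ and $r_i[k]=\mathrm{nf}_2(a)=a$. Thus $(r_i[k],r_{i+1}[k])=(a,b)\in T$.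

We have $m\ge1$ and $m\equiv0\pmod3$ by Step 3, $n>|v|$ and condition (i) by Step 5, conditions (ii) and (iii) by \eqref{eq:rows} and $|r_m|=n$, and condition (iv) by Step 6. So $r_0,\dots,r_m$ is a table for $v$, and Proposition~\ref{prop:main} is proved. \qed

\section{Proofs of the theorem and the corollary}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The signature $\Sigma$ and the sets $E_1,E_2$ of Section~\ref{sec:construction} depend only on $U$. The map $v\mapsto t_v$ is computable, and by Lemma~\ref{lem:table} and Proposition~\ref{prop:main} the system $\mathcal S(t_v)$ is solvable if and only if $U$ reaches $s_h$ on $v$. So a $\Sigma^0_1$-complete set many-one reduces to the set of $t$ for which $\mathcal S(t)$ is solvable. This set is computably enumerable: a solvable system has a ground solution, so one enumerates the pairs of ground terms and tests each pair by comparing normal forms. Hence the set is $\Sigma^0_1$-complete and undecidable. Since $\mathcal S(t)$ is a system of exactly two rigid equations, SREU restricted to such systems is undecidable.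
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Let $k,\ell\ge2$. Add to $\mathcal S(t)$ the $k-2$ rigid equations $\emptyset\vdash_\forall\mathrm{row}(e^j)\approx\mathrm{row}(e^j)$, $1\le j\le k-2$, which every substitution solves. The resulting system has exactly $k$ rigid equations, two variables and fixed ground left-hand sides over the fixed signature $\Sigma$, and it is solvable if and only if $\mathcal S(t)$ is. Theorem~\ref{thm:main} gives $\Sigma^0_1$-hardness. For the upper bound, enumerate the ground substitutions for the finitely many variables of the given system and test each by deciding the congruence closures.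

For $k=0$ every substitution is a solution. For $k=1$ decidability is the result of Gallier, Narendran, Plaisted and Snyder \cite{GNPS}. For $\ell=0$ the problem is to decide finitely many congruence closures. For $\ell=1$ we use the result of Degtyarev, Gurevich, Narendran, Veanes and Voronkov \cite{DGNVV} that SREU with one variable is decidable for any number of rigid equations.
\end{proof}

Thus, given the two quoted results, the numbers of rigid equations and of variables in Theorem~\ref{thm:main} are both as small as possible. The construction uses the binary symbol $\circ$ to form rows, lists of rows and the pair $x'\circ x$. It says nothing about the monadic case, in which all function symbols have arity at most $1$ and whose decidability is a separate question.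

\begin{thebibliography}{9}

\bibitem{DGNVV}
Degtyarev, Gurevich, Narendran, Veanes, Voronkov,
\emph{Decidability and complexity of simultaneous rigid E-unification with one variable and related results},
Theoret. Comput. Sci. 243 (2000).

\bibitem{GNPS}
Gallier, Narendran, Plaisted, Snyder,
\emph{Rigid E-unification: NP-completeness and applications to equational matings},
Inform. and Comput. 87 (1990).

\bibitem{Relation}
``The Relation Between'',
\texttt{http://qa-pubman.mpdl.mpg.de/\allowbreak pubman/\allowbreak item/\allowbreak escidoc:1819409:4/\allowbreak component/\allowbreak escidoc:2599492/\allowbreak MPI-I-98-2-005.pdf}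

\end{thebibliography}
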